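# Linear waste for First Fit with item sizes uniform on $\{1,\dots,j\}$

## 1. Nine items in bins of capacity six

Take bins of capacity $6$ and items of sizes $1,2,3$. The items arrive one at a time, and each goes into the first bin that has room for it. If no bin has room, a new bin is opened. This rule is called First Fit, or FF. Let the items be
$$2,\;3,\;3,\;2,\;1,\;3,\;3,\;2,\;1 .$$
The first item opens bin 1 and leaves free space $4$; the second also goes there and leaves $1$. The third, of size $3$, opens bin 2 and leaves $3$; the fourth, of size $2$, leaves $1$ in bin 2. Now both bins have one free unit, which only an item of size $1$ can use. The fifth item has size $1$ and completes bin 1. The sixth and seventh, both of size $3$, open bin 3 and fill it. The eighth, of size $2$, opens bin 4 and leaves $4$. The ninth, of size $1$, goes back to bin 2 and completes it.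

After nine items the total size is $20$ and four bins are in use. The free space is $24-20=4$, all of it in the last bin. After the fourth item the free space was $2$, made of two single units in old bins, each waiting for an item of size $1$.

**Definition (gap, waste).** The gap of a bin is its free space. The wasted space $W^{FF}(L_n)$ of the FF packing of a list $L_n$ of $n$ items is the sum of the gaps of the occupied bins.

In general, let the sizes be integers in $\{1,\dots,j\}$ and let the capacity be an integer $k\ge j+2$. When an item of size $s$ opens a new bin, every earlier gap is smaller than $s\le j$. So at every moment at most one occupied bin, the last one, has gap $\ge j$. A large waste can only come from many old bins with small gaps, each waiting for small items.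

Now let the sizes be independent and uniform on $\{1,\dots,j\}$. Do small items arrive often enough to repair the small gaps, so that $E[W^{FF}(L_n)]$ stays bounded? Or does a positive fraction of the space stay unused, so that $E[W^{FF}(L_n)]=\Theta(n)$? Each occupied bin contains an item, so $W^{FF}(L_n)\le kn$ always. Hence $\Theta(n)$ just means $\liminf_n E[W^{FF}(L_n)]/n>0$.

The problem comes from "Bin Packing with Discrete Item Sizes, Part II: Tight Bounds on First Fit". The background is this: for $j$ at most roughly $\sqrt k$, the expected waste is $O(1)$, while simulations give convincing evidence of linear growth for many $j$ with $\sqrt k<j<k-2$. We are asked to prove or disprove that at least one pair $(j,k)$ with $\sqrt k<j<k-2$ has linear expected waste. We shall prove that such pairs exist, in an explicit range.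

## 2. Bounded waste by hand: $j=1$, and $j=2$ with $k=4,5$

For $j=1$ only the last bin can be partly empty, so $W\le k-1$.

Let $j=2$ and let $X$ be the number of bins with gap exactly $1$. At most one bin has gap $\ge2$, and it is the last. So an item of size $1$, when $X\ge1$, goes to a bin with gap $1$ and lowers $X$ by one.

Take $k=4$. We claim $X\le1$. While $X\ge1$, an item of size $1$ lowers $X$. An item of size $2$ raises $X$ only if the last bin has gap $3$. That bin was then opened by an item of size $1$, at a moment when $X=0$, and has received nothing since. In the meantime no other bin could acquire gap $1$, since every other bin was full. So $X$ never rises from a value $\ge1$. If $X=1$ and the last bin has gap $\ge2$, that gap is $2$. Hence $W\le3$ always.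

Take $k=5$. Now two items of size $2$ create a gap $1$, so $X$ can grow, but it has a negative drift. Put $\Phi=X+\frac12\mathbf 1[\text{the last bin has gap }3]$. Suppose $X\ge1$. An item of size $1$ changes $\Phi$ by $-1$. An item of size $2$ changes $\Phi$ by $+\frac12$ if it opens a bin (gap $3$), by $+\frac12$ if the last gap goes from $3$ to $1$, and by $0$ if it goes from $4$ to $2$ or from $2$ to $0$. With $V=(1.2)^{2\Phi}$, the conditional expectation of the next $V$ is at most $\frac12(1.2+1.2^{-2})V\le0.948\,V$. If $X=0$, the next $\Phi$ is at most $\frac32$ and the next $V$ at most $1.2^3=1.728$. Thus $E V_{n+1}\le0.948\,EV_n+1.728$, so $EV_n$ is bounded. So are $E\Phi_n$ and $E W\le E X+4$.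

These pairs have $j\le\sqrt k$, and the vector of gaps stays simple enough to follow. For large $j$, following the whole vector of gaps is hopeless by such case checks. The proof below looks at one bin at a time.

## 3. The theorem and its scales

Fix the notation
$$\Sigma=\frac{j(j+1)}2,\quad \lambda=\frac{\Sigma}{k}=\frac{j(j+1)}{2k},\quad \varepsilon=\frac1\lambda=\frac k\Sigma,\quad \mu=\frac{j+1}2,\quad \Lambda=e^{6200}.$$
Here $\mu$ is the mean item size. If bins were packed perfectly and all sizes used equally, a bin of capacity $k$ would contain on average $\varepsilon$ items of each size, because $\sum_{s\le j}s\,\varepsilon=\varepsilon\Sigma=k$. We call $\varepsilon$ the fair share.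

**Theorem 1.** If $\lambda\ge\Lambda$ and $k\ge246(j+1)$, then $E[W^{FF}(L_n)]=\Theta(n)$. More precisely,
$$\liminf_{n\to\infty}\frac{E[W^{FF}(L_n)]}{n}\ \ge\ \frac{(j+1)\beta^2}{8}>0,\qquad \beta=\frac{i(i+1)}{8j(j+1)},\quad i=\lfloor\lambda/\Lambda\rfloor\ge1 .$$

The pairs in the theorem satisfy $\sqrt k<j<k-2$: indeed $2j^2\ge j(j+1)=2\lambda k\ge2\Lambda k$ gives $j^2>k$, and $k\ge246(j+1)>j+2$. They exist: for $j=492\lceil\Lambda\rceil$ and $k=246(j+1)$ we get $\lambda=j/492=\lceil\Lambda\rceil\ge\Lambda$. So Theorem 1 proves the assertion of the problem.

**Remark (range and size).** The hypotheses read $j(j+1)\ge2\Lambda k$ and $j+1\le k/246$. They hold, for $k$ large, when $j=\lfloor\alpha k\rfloor$ with fixed $0<\alpha<1/246$, and when $j=\lfloor k^\theta\rfloor$ with fixed $\frac12<\theta<1$. Since $\lambda/\Lambda\ge1$, we have $i\ge\lambda/(2\Lambda)$, so $\beta\ge\frac{i^2}{8j(j+1)}\ge\frac{j(j+1)}{128\Lambda^2k^2}$. Hence throughout this range $\liminf_nE[W^{FF}(L_n)]/n\ge c\,j^5/k^4$ with an absolute constant $c>0$. The constants are far from optimal.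

From now on we assume the hypotheses of Theorem 1. There will be three scales: sizes $\le i$ ("small"), the number $\lambda$, and
$$A=\lceil40\lambda\rceil,\qquad C'=A\varepsilon=A/\lambda\in[40,41].$$
Sizes in $(i,A]$ are "medium". The hypothesis $k\ge246(j+1)$ means $492\lambda\le j$, so $12A\le492\lambda\le j$. Also $1\le i\le\lambda\le j/492$, so $i<A$ and $\beta\le\frac18\cdot\frac ij\le\frac1{100}$. Thus
$$i\ \le\ \lambda/\Lambda\ \ll\ \lambda,\qquad A\approx40\lambda\le j/12 .$$

## 4. Closing times and an exact volume identity

We put the items on a continuous clock. A rate-1 Poisson process $N$ on $(0,\infty)$ has independent increments, with $N(s,t]$ Poisson of mean $t-s$; in particular $N(0,t]-t$ is a martingale. Let items of size $s$ arrive at the points of independent rate-1 Poisson processes $\Pi_s$, $s=1,\dots,j$. Almost surely all arrival times are distinct, and in order of arrival the sizes are i.i.d. uniform on $\{1,\dots,j\}$. FF depends only on the order, so this is our model, run on an infinite stream.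

**Definition (closing times).** Let $\gamma_p(t)$ be the gap of bin $p$ at time $t$, right-continuous, with $\gamma_p(0)=k$. Put $T_0(s)=0$ and, for $p\ge1$,
$$T_p(s)=\inf\{t:\gamma_q(t)<s\text{ for all }q\le p\}.$$

In words, $T_p(s)$ is the time from which the first $p$ bins refuse size $s$. In the example of Section 1, with the item number as clock, bin 1 gives $T_1(3)=T_1(2)=2$ and $T_1(1)=5$. Bins 1 and 2 together give $T_2(3)=T_2(2)=4$ and $T_2(1)=9$.

The function $T_p(s)$ is nonincreasing in $s$. An item of size $s$ arriving at time $t$ goes to a bin of index $>p$ iff $\gamma_q(t-)<s$ for all $q\le p$. Gaps are nonincreasing, right-continuous step functions, so this happens iff $t>T_p(s)$. Hence every item of size $s$ arriving up to time $T_p(s)$ goes into bins $1,\dots,p$. At most $pk$ items fit there, so $T_p(s)<\infty$ a.s., and the number of size-$s$ items ever put into bins $1,\dots,p$ is $\Pi_s(0,T_p(s)]$. Since $T_p(1)<\infty$, these bins all become full, so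
$$\sum_{s=1}^js\,\Pi_s(0,T_p(s)]=kp.$$
In the example with $p=2$: two items of size $3$ up to time $4$, two of size $2$ up to time $4$, two of size $1$ up to time $9$, and $6+4+2=12$.

Now take expectations. $T_p(s)$ is a stopping time, so optional stopping at $T_p(s)\wedge t$ gives $E\,\Pi_s(0,T_p(s)\wedge t]=E[T_p(s)\wedge t]$. Letting $t\to\infty$, monotone convergence gives $E\,\Pi_s(0,T_p(s)]=E\,T_p(s)$, and the left side is at most $pk<\infty$. Therefore
$$\sum_{s=1}^js\,E\,T_P(s)=kP\qquad(P\ge1).\tag{1}$$
So $E\,T_P(s)/P$ is the average, over the first $P$ bins, of the expected number of size-$s$ items in a bin. The weighted average of these numbers over $s$, with weights $s$, is exactly the fair share $\varepsilon$.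

## 5. Early closing at size $j$ forces linear waste

Volume arrives at rate $\Sigma$, so a volume of $kP$ takes time about $kP/\Sigma=\varepsilon P$ to arrive. If the first $P$ bins already refuse size $j$ clearly before that time, they are all open while the arrived volume is too small to fill them. This is what we shall prove.

**Proposition 2.** $E\,T_P(j)\le(1-\beta)\,\varepsilon P$ for every $P\ge1$.

**Proof that Proposition 2 implies Theorem 1.** Let $B_n$ be the number of occupied bins and $V_n$ the total size after $n$ items, so $W_n:=W^{FF}(L_n)=kB_n-V_n\ge0$. Let bin $P$ be opened by the item with index $\nu_P$, arriving at time $\tau_P$. At time $T_P(j)$ bins $1,\dots,P$ have gaps $<j<k$, so they are occupied; hence $\tau_P\le T_P(j)$. All arrivals together form a Poisson process of rate $j$, and $\nu_P$ is the number of arrivals up to the stopping time $\tau_P$, which has finite mean. By optional stopping (as for (1)), Proposition 2 and $j\varepsilon=2k/(j+1)=k/\mu$,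
$$E\,\nu_P=j\,E\,\tau_P\le(1-\beta)\frac{kP}\mu.$$
For $n$ large put $P=\left\lfloor\frac{n\mu}{(1-\beta/2)k}\right\rfloor\ge1$, so $n\ge(1-\frac\beta2)\frac{kP}\mu$. Markov's inequality gives
$$\Pr(\nu_P>n)\le\frac{1-\beta}{1-\beta/2}\le1-\frac\beta2,$$
because $(1-\frac\beta2)^2\ge1-\beta$. So $\Pr(\nu_P\le n)\ge\beta/2$. On $\{\nu_P\le n\}$ we have $B_n\ge P$, hence $W_n\ge kP-V_n$. Moreover
$$kP\ge\frac{n\mu}{1-\beta/2}-k\ge n\mu\left(1+\frac\beta2\right)-k.$$
Since $W_n\ge0$, for all $n$ so large that $n\mu\beta/2\ge k$,
$$E\,W_n\ge E\left[(kP-n\mu)\mathbf 1_{\{\nu_P\le n\}}\right]-E|V_n-n\mu|\ge\left(\frac{n\mu\beta}2-k\right)\frac\beta2-j\sqrt n,$$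
where $E|V_n-n\mu|\le\sqrt{\mathrm{Var}\,V_n}\le j\sqrt n$. Divide by $n$ and let $n\to\infty$:
$$\liminf_{n\to\infty}\frac{E\,W_n}n\ge\frac{\mu\beta^2}4=\frac{(j+1)\beta^2}8>0.$$
With $W_n\le kn$ this is Theorem 1. $\square$

It remains to prove Proposition 2.

## 6. What bin $p$ sees, given the bins before it

**Lemma 3.** Let $p\ge1$ and $f=T_{p-1}$. Conditionally on the histories of bins $1,\dots,p-1$ (the sizes and times of their items), the restrictions $\Pi_s\cap(f(s),\infty)$, $s=1,\dots,j$, are independent rate-1 Poisson processes.

The proof replaces everything the first $p-1$ bins never use by fresh randomness. It needs Watanabe's theorem: if $N_1,\dots,N_j$ are counting processes adapted to a filtration, a.s. without common jumps, and each $N_s(t)-t$ is a martingale for that filtration, then they are independent rate-1 Poisson processes.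

**Proof.** For $p=1$ there is nothing to prove. Let $m=p-1\ge1$. Take two independent families $\Pi'=(\Pi'_s)$ and $\Pi''=(\Pi''_s)$, each with the law of $\Pi$. Run FF on $\Pi'$ with bins $1,\dots,m$ only, rejecting what fits in none of them. This reproduces the first $m$ bins of full FF. Let $T'(s)$ be the first time all $m$ gaps are $<s$, and put
$$\tilde\Pi_s=\bigl(\Pi'_s\cap(0,T'(s)]\bigr)\cup\bigl(\Pi''_s\cap(T'(s),\infty)\bigr).$$

First, $\tilde\Pi$ has the law of $\Pi$. In the filtration generated by both families, $T'(s)$ is a stopping time, and
$$\tilde\Pi_s(0,t]-t=\int_0^t\mathbf 1[r\le T'(s)]\,(d\Pi'_s(r)-dr)+\int_0^t\mathbf 1[r>T'(s)]\,(d\Pi''_s(r)-dr).$$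
The integrands are bounded, adapted and left-continuous, hence predictable, so this is a martingale. Almost surely no two of the processes $\Pi'_s,\Pi''_s$ have a common point. Watanabe's theorem applies.

Second, FF with $m$ bins treats $\tilde\Pi$ and $\Pi'$ in the same way. Go through the points of $\Pi'$ and $\Pi''$ in time order and suppose the gaps in the two runs agree just before a point $(s,t)$. If the point is in $\Pi'$ and $t\le T'(s)$, it is in both streams and is treated equally. If it is in $\Pi''$ and $t\le T'(s)$, it is in neither. If $t>T'(s)$, it is in exactly one stream, and all $m$ gaps are then $<s$, so it is rejected. In all cases the gaps agree afterwards. So the histories of bins $1,\dots,m$ are the same in both runs, and the closing times for $\tilde\Pi$ are $T'$.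

Therefore the part of $\tilde\Pi_s$ after its closing time is $\Pi''_s\cap(T'(s),\infty)$. Since $\Pi''$ is independent of $\Pi'$, given $\Pi'$ these restrictions are independent rate-1 Poisson processes on the half-lines $(T'(s),\infty)$. This conditional law depends on $\Pi'$ only through $T'$, which is a function of the histories; so it is also the conditional law given the histories. Since $\tilde\Pi$ has the law of $\Pi$, the lemma follows. $\square$

**Definition (one-bin process, shield).** Let $f:\{1,\dots,j\}\to[0,\infty)$ be nonincreasing. The shield is
$$a(t)=\max(\{0\}\cup\{s:f(s)\ge t\}),\qquad t>0.$$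
In the one-bin process for $f$, the gap $\gamma$ starts at $k$. At a time $t$ with $\gamma(t-)=g$, each size $s$ with $a(t)<s\le\min(g,j)$ is accepted at rate $1$. An acceptance is called a hit, and it moves the gap from $g$ to $g-s$. We write $\Pr_f,E_f$ for this process.

As $f$ is nonincreasing, $\{s:f(s)\ge t\}=\{1,\dots,a(t)\}$. Thus $t>f(s)$ iff $s>a(t)$: the sizes $1,\dots,a(t)$ are still caught by earlier bins. The shield is nonincreasing, left-continuous and eventually $0$. By Lemma 3, given $T_{p-1}=f$, the gap of bin $p$ is the one-bin process for $f$. There are at most $k$ hits, and the bin ends full. In the example, bin 2 has $f(1)=5$, $f(2)=f(3)=2$, so $a=3$ on $(0,2]$, $a=1$ on $(2,5]$ and $a=0$ later. It was hit at time $3$ (from $6$ to $3$), at time $4$ (from $3$ to $1$) and at time $9$ (from $1$ to $0$).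

We use three standard facts.

(M1) For nonnegative predictable $H$, $E_f\sum_{\text{hits}}H=E_f\int H(t)\cdot(\text{hit rate at }t)\,dt$, and the same for hits of a restricted set of sizes. It also holds conditionally on the history up to a fixed time, for later hits. This is the martingale property of $\int h\,(d\Pi_s-dt)$ with $h$ predictable, first for bounded $h$ and then by monotone limits.

(M2) For each $n$, given the history before the $n$-th hit and its time $t$, its size is uniform on $\{a(t)+1,\dots,\min(g,j)\}$, where $g$ is the gap before it. Indeed, after the previous hit the gap stays $g$ until the next hit, and the next hit is the first point among independent Poisson processes with intensities $h_s(t)=\mathbf 1[a(t)<s\le\min(g,j)]$. The density for "time $t$, size $s$" is $h_s(t)\exp(-\int\sum_vh_v)$, so given the time all admissible sizes are equally likely. Consequently, if we also condition on landing in a fixed set $B$, the landing point is uniform on the possible landing points in $B$. This applies to the first hit landing at a gap $\le b$. It is the hit with pre-hit gap $>b$, a property of the earlier history, and landing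 gap $\le b$.

(M3) The strong Markov property holds at fixed times and at hit times.

For a hit at time $t$ from a gap $g\le j$ put $u=g-a(t)\ge1$. By (M2) we have:

(U1) Given the history before it and its time, a hit from a gap $g\le j$ lands uniformly on $\{0,1,\dots,u-1\}$. In particular, with probability at least $\frac12$ it lands at a gap $\le(u-1)/2<g/2$, since $\lfloor(u-1)/2\rfloor+1\ge u/2$.

(U2) For any $z>0$, the expected number of hits from gaps in $(z,2z]\cap[1,j]$ is at most $2$, also conditionally on the history up to a fixed time, for the hits after that time.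

To see (U2), let $M$ be the number of these hits. By (U1), given that there is an $m$-th one, with probability at least $\frac12$ it lands below $g/2\le z$ and is then the last. So $\Pr(M\ge m+1)\le\frac12\Pr(M\ge m)$, and $EM=\sum_{m\ge1}\Pr(M\ge m)\le2$.

## 7. Fair shares and the demand for small items

Suppose Proposition 2 fails for some $P$; this $P$ stays fixed. Put $x_s=E\,T_P(s)/P$. Since $T_P$ is nonincreasing in $s$,
$$x_s\ge x_j>(1-\beta)\varepsilon\qquad\text{for all }s.\tag{2}$$
By (1), $\sum_ssx_s=k=\varepsilon\Sigma$, so $\sum_ss\,(x_s-(1-\beta)\varepsilon)=\beta\varepsilon\Sigma$, with nonnegative terms. The choice of $\beta$ makes $\beta\Sigma=i(i+1)/16$. Keeping only the terms $s\le i$,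
$$\sum_{s\le i}sx_s\le\varepsilon\,\frac{i(i+1)}2+\beta\varepsilon\Sigma=\frac98\,\varepsilon\,\frac{i(i+1)}2.\tag{3}$$
So every size is used in nearly its fair share at least, while the small sizes together exceed theirs by at most one eighth. We want a contradiction: the bins should demand more small items than (3) allows. The next quantity measures the demand.

**Definition (demand).** $\displaystyle n_f=E_f\sum_{\substack{\text{hits from gaps }\le j\\ \text{with }u\ge i+1}}\frac1u .$

**Lemma 4.** The expected total size of items of size $\le i$ placed in the bin is at least $\frac{i(i+1)}2\,n_f$.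

**Proof.** We count bins that come to have a small positive gap $m\le i$, for such a gap must be filled by small items. A hit with $u\ge i+1$ comes from a gap $\ge u\ge i+1$. So among such hits from gaps $\le j$, at most one lands in $\{1,\dots,i\}$. If one lands at $m\in\{1,\dots,i\}$, the remaining space $m$ is eventually filled, entirely by items of size $\le m\le i$. By (U1), each hit in question lands at $m$ with conditional probability $\frac1u$, because $m\le i\le u-1$. So the probability that one lands at $m$ is $n_f$. The events for different $m$ are disjoint, and the expected total is at least $\sum_{m=1}^im\,n_f$. $\square$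

Put $\bar n=\frac1P\sum_{p\le P}E[n_{T_{p-1}}]$. As $x_s$ is the average over $p\le P$ of the expected number of size-$s$ items in bin $p$, we may average Lemma 4 over $T_{p-1}$ and $p\le P$. With (3),
$$\bar n\le\tfrac98\,\varepsilon.\tag{4}$$

How large should $\bar n$ be? A sensible first attempt ignores the shield. Suppose a bin has a gap in $[i+1,j]$ and $a=0$ from then on. Then every hit from a gap $\ge i+1$ has $u\ge i+1$, and by (M2) the first landing in $\{0,\dots,i\}$ is uniform there. Each $m\le i$ is reached with probability $\frac1{i+1}$, so this bin contributes exactly $\frac1{i+1}$ to the demand. If all bins behaved like this, $\bar n$ would be at least $\frac1{i+1}\ge\frac{\Lambda}{2\lambda}$, far more than $\frac98\varepsilon=\frac9{8\lambda}$.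

The attempt stops at the shield. Earlier bins catch the small items first, so $a(t)$ need not be small when the bin's gap is small. Take a bin with gap $y\ge i+1$ at time $0$ and the shield $a=y-1$ on $(0,H]$, $a=0$ afterwards. Before time $H$ only size $y$ is accepted, with $u=1$. It fills the bin exactly and needs no small item. The probability that no hit occurs before $H$ is $e^{-H}$, so the expected contribution of the next hit to the demand is $e^{-H}/y$, as small as we like. For a given gap and an arbitrary shield there is no useful lower bound.

But this shield had to know $y$. In our process the shield is determined by earlier bins, while the landing points of bin $p$ are uniform given the past. So we should let the gap $y$ be uniform on a long interval and ask for a bound that holds for every shield, after averaging over $y$. Section 8 does this and Section 9 applies it.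

## 8. One shield cannot shadow all gaps at once

Let a bin have gap $y$ at time $t$, with a shield of values $\le A$ from then on. The probability of no hit in $(t,s]$ is $q_y(s)=\exp(-\int_t^s(y-a(r))^+dr)$, and the next hit has density $(y-a(s))^+q_y(s)$ and $u=y-a(s)$. So its expected contribution to the demand is
$$\int_t^\infty(y-a(s))^+q_y(s)\,\frac{\mathbf 1[y-a(s)\ge i+1]}{y-a(s)}\,ds=\int_t^\infty q_y(s)\,\mathbf 1[y-a(s)\ge i+1]\,ds=:w(y).$$

Two examples. If $a\equiv0$, then $w(y)=1/y$ for $y\ge i+1$, and $\sum_{y\le2A}w(y)=\sum_{y=i+1}^{2A}\frac1y$. Next let $a=c\ge1$ on $(t,t+\tau]$ and $a=0$ afterwards, with $\tau\ge1/c$ and $c\le A$. For an integer $x\in[i+1,A]$ with $x>1/\tau$, the gap $y=c+x$ is typically hit before the drop: $w(c+x)\ge\int_0^\tau e^{-xs}ds\ge(1-e^{-1})/x$ from times before $t+\tau$. For $x\in[i+1,A]$ with $x\le1/\tau\le c$, take $y=x$. The shield protects this gap completely until $t+\tau$, and then it contributes $\int_0^\infty e^{-xs}ds=1/x$. Every $x\in[i+1,A]$ has found a gap $y$ that pays at least a constant times $\frac1x$. If the same $y$ is used for two values of $x$, it is paid in disjoint time intervals.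 The general proof repeats this for a shield that descends in many steps, and cuts time exactly where a descent begins to matter.

**Lemma 5.** Let $a:(t,\infty)\to\{0,\dots,A\}$ be nonincreasing, left-continuous and eventually $0$. With $q_y$ and $w(y)$ as above, for $1\le y\le2A$,
$$\sum_{y=1}^{2A}w(y)\ \ge\ \kappa:=e^{-2}(1-e^{-1})\sum_{x=i+1}^A\frac1x .$$

**Proof.**

**Step 1: cutting time.** We choose times $\sigma_0<\sigma_1<\dots$ such that the shield is effectively constant between them. Put $\sigma_0=t$. Given $\sigma_n$, let $a_n=a(\sigma_n+)$ and $d_n(s)=a_n-a(\sigma_n+s)$ for $s>0$. The function $d_n$ is nonnegative, nondecreasing, integer-valued and zero for small $s$. If $a_n=0$, stop and put $N=n$, $s_{N+1}=\infty$. If $a_n\ge1$, let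
$$s_{n+1}=\inf\{s>0:s\,d_n(s)\ge1\},\qquad\sigma_{n+1}=\sigma_n+s_{n+1}.$$
Here $s_{n+1}>0$ as $d_n$ vanishes near $0$, and $s_{n+1}<\infty$ as $d_n(s)=a_n\ge1$ for large $s$. By the definition of the infimum and monotonicity, $s_{n+1}d_n(s_{n+1}+)\ge1$. Since $d_n(s_{n+1}+)=a_n-a_{n+1}$,
$$a_{n+1}\le a_n-\frac1{s_{n+1}}.\tag{5}$$
The integers $a_n$ strictly decrease, so the procedure stops. Moreover
$$\int_0^sd_n(r)\,dr\le s\,d_n(s)<1\qquad(0<s<s_{n+1}),\tag{6}$$
and for $n=N$ this holds because $d_N\equiv0$.

**Step 2: gaps that survive until $\sigma_n$.** Put $R_0=A$, $R_n=1/s_n$ for $1\le n\le N$, and $R_{N+1}=0$. Fix $0\le n\le N$, an integer $x$ with $i+1\le x\le R_n$, and let $y=a_n+x$. Then $1\le y\le2A$: for $n=0$ because $a_0,x\le A$, and for $n\ge1$ because (5) gives $y\le a_n+1/s_n\le a_{n-1}\le A$. We claim $q_y(\sigma_n)\ge e^{-1}$. For $n=0$ it equals $1$. Let $n\ge1$. For $t<r\le\sigma_{n-1}$ we have $a(r)\ge a_{n-1}\ge y$, so $(y-a(r))^+=0$. For $\sigma_{n-1}<r\le\sigma_n$ we have $a(r)\ge a_n$, so $(y-a(r))^+\le x\le1/s_n$, over a time of length $s_n$. So the integral in the exponent is at most $1$.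

**Step 3: what they pay in $(\sigma_n,\sigma_n+s_{n+1})$.** For $0<s<s_{n+1}$ we have $y-a(\sigma_n+s)=x+d_n(s)\ge i+1$. By Step 2 and (6), $q_y(\sigma_n+s)\ge e^{-1}\exp(-xs-\int_0^sd_n)\ge e^{-2}e^{-xs}$. So this time interval contributes to $w(y)$ at least
$$e^{-2}\int_0^{s_{n+1}}e^{-xs}\,ds=e^{-2}\,\frac{1-e^{-xs_{n+1}}}x .$$

**Step 4: adding up without double counting.** For fixed $n$, different $x$ give different $y$. For fixed $y$, different $n$ give disjoint time intervals. Hence
$$\sum_{y=1}^{2A}w(y)\ge e^{-2}\sum_{n=0}^N\ \sum_{i+1\le x\le R_n}\frac{1-e^{-xs_{n+1}}}x .$$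
For each integer $x\in[i+1,A]$ let $n$ be the largest index in $\{0,\dots,N\}$ with $R_n\ge x$; it exists since $R_0=A$. Then $R_{n+1}<x$, that is, $xs_{n+1}>1$ (with $s_{N+1}=\infty$). So the pair $(n,x)$ contributes at least $e^{-2}(1-e^{-1})/x$. $\square$

The gain is the logarithm. Averaging over $2A+1$ gaps turns Lemma 5 into about $\kappa/(2A)$, which is $\varepsilon$ times a constant times $\ln(A/i)$. The constant is small, but $A/i\ge40\Lambda$, and $\Lambda$ is ours to choose.

## 9. Demand from bins that are still large when the shield falls to $A$

To use Lemma 5 we need a gap uniform on $\{0,\dots,2A\}$ at a time when the shield is at most $A$. Now $a(t)\le A$ iff $t>f(A+1)$. Let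
$$\mathcal G=\{\gamma(f(A+1))>3A\},$$
the event that the bin still has gap $>3A$ when the shield falls to $A$ or below.

**Lemma 6.** $\displaystyle n_f\ge\Pr\nolimits_f(\mathcal G)\cdot\frac49\cdot\frac{\kappa}{2A+1}.$

**Proof.** Condition on the history up to the fixed time $f(A+1)$, on the event $\mathcal G$, and look at later times, where $a\le A$.

**Step 1: with probability at least $\frac23$ the gap takes a value in $(3A,j]$.** We need this since (U1) holds only for gaps $\le j$. It is clear if $\gamma(f(A+1))\le j$. Otherwise consider the hit, at some time $t$ from some $b>j$, that first brings the gap to $\le j$. Write $a=a(t)$ and $\ell=b-j\ge1$. By (M2), given the earlier history and $t$, the landing point is uniform on $S=\{\ell,\dots,\min(j,b-a-1)\}$. If $\ell>3A$, it is $>3A$. If $\ell\le3A$, then $|S|=\min(j-\ell+1,\,j-a)\ge j-3A\ge9A$, using $12A\le j$, while $|S\cap[0,3A]|\le3A$. So it is $\le3A$ with probability at most $\frac13$.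

**Step 2: a uniform gap on $\{0,\dots,2A\}$.** Consider the hit, at time $\theta$ from a gap $g>3A$, that first brings the gap to $\le3A$. The event of Step 1 is exactly $\{g\le j\}$; assume it holds. Then $u=g-a(\theta)\ge(3A+1)-A=2A+1$. By (M2), given $\theta$ and the earlier history, the landing point is uniform on $\{0,\dots,\min(3A,u-1)\}\supseteq\{0,\dots,2A\}$. So with probability at least $\frac{2A+1}{3A+1}\ge\frac23$ it lies in $\{0,\dots,2A\}$, and then it is uniform on $\{0,\dots,2A\}$.

**Step 3: the next hit.** Given $\theta=t$ and $\gamma(t)=y\in\{1,\dots,2A\}$, where $2A\le j$, the strong Markov property (M3) and the computation at the start of Section 8 show that the next hit contributes exactly $w(y)$ to the demand in expectation. The shield on $(t,\infty)$ satisfies the hypotheses of Lemma 5. Averaging over $y$ uniform on $\{0,\dots,2A\}$ gives at least $\kappa/(2A+1)$. Multiplying by $\Pr_f(\mathcal G)\cdot\frac23\cdot\frac23$ proves the lemma. $\square$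

## 10. Medium items force $\mathcal G$ to be frequent

Lemma 6 is useful only if $\mathcal G$ has probability bounded below on average. Here the medium sizes enter. By (2) an average bin must hold at least about $(A-i)\varepsilon\approx40$ items of sizes in $(i,A]$. We show that outside $\mathcal G$ a bin receives far fewer, unless the demand is large.

**Lemma 7.** Let $N$ be the number of items with size in $(i,A]$ placed in the bin. Then
$$E_fN\le1+\lambda n_f+14+\Pr\nolimits_f(\mathcal G)\left(\tfrac43A\varepsilon+2\right).$$

**Proof.**

**Step 1: hits of size in $(i,A]$ from gaps $\le3A$.** These gaps are $\le j$, so $u$ and (U1), (U2) are available. We split by $u$.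

A hit with $u\le i$ lands at a gap $\le i-1$, after which no item of size $>i$ fits. So at most one of our hits is of this kind, which gives the term $1$.

For hits with $i+1\le u\le\lambda$ we have $1\le\lambda/u$, so their expected number is at most $\lambda n_f$.

Hits with $u>\lambda$ come from gaps in $(\lambda,3A]$. The intervals $(3A\,2^{-r-1},3A\,2^{-r}]$, $0\le r<7$, cover $(\lambda,3A]$ because $3A/\lambda\le123<2^7$. By (U2) the expected number of hits from each is at most $2$, so the total is at most $14$.

**Step 2: hits of size $\le A$ from gaps $>3A$ happen only on $\mathcal G$.** A hit of size $\le A$ at time $t$ needs $a(t)<A$, hence $t>f(A+1)$. If its pre-hit gap is $>3A$, then $\gamma(f(A+1))>3A$, as $\gamma$ is nonincreasing. So these hits occur only on $\mathcal G$ and after $f(A+1)$, at total rate at most $A$. By (M1) their expected number is at most $A\,E_f[\Theta\mathbf 1_{\mathcal G}]$, where $\Theta$ is the time after $f(A+1)$ during which $\gamma>3A$.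

**Step 3: bounding $\Theta$.** Condition on the history up to $f(A+1)$, on $\mathcal G$. Afterwards $a\le A$.

While $\gamma\ge j$, each size in $(A,j]$ is accepted at rate $1$, and the total accepted size is at most $k$. By (M1) the expected time with $\gamma\ge j$, times $\Sigma-\frac{A(A+1)}2$, is at most $k$. Since $12A\le j$, $\frac{A(A+1)}{j(j+1)}\le\frac14$, so this time is at most $\frac{k}{\frac34\Sigma}=\frac43\varepsilon$.

While $3A<\gamma<j$ and $\gamma\in(3A\,2^r,3A\,2^{r+1}]$, $r\ge0$, the hit rate is $\gamma-a\ge\gamma-A\ge\frac23\gamma\ge2A\,2^r$. The expected number of hits from these gaps is at most $2$ by (U2), so by (M1) the expected time spent there is at most $\frac2{2A\,2^r}$. Summing over $r\ge0$ gives at most $\frac2A$.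

Hence $A\,E_f[\Theta\mathbf 1_{\mathcal G}]\le\Pr_f(\mathcal G)\left(\frac43A\varepsilon+2\right)$, and adding the bounds of Step 1 proves the lemma. $\square$

## 11. The contradiction that proves Proposition 2

We are still under the assumption that Proposition 2 fails for $P$, so (2), (3) and (4) hold. Put $\bar g=\frac1P\sum_{p\le P}E[\Pr_{T_{p-1}}(\mathcal G)]$. By Lemma 3, given $T_{p-1}=f$, bin $p$ follows the one-bin process for $f$, so Lemmas 6 and 7 may be averaged over $T_{p-1}$ and $p\le P$.

**Step 1: $\bar g\ge\frac25$.** The averaged expected number of medium items is $\sum_{i<s\le A}x_s$. By (2), with $\beta\le\frac1{100}$ and $i\varepsilon=i/\lambda\le1$,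
$$\sum_{i<s\le A}x_s\ge(1-\beta)(A-i)\varepsilon\ge0.99\,(C'-1).$$
By Lemma 7, and since $\lambda\bar n\le\frac98$ by (4),
$$0.99\,(C'-1)\le1+\tfrac98+14+\bar g\left(\tfrac43C'+2\right),\qquad\text{so}\qquad\bar g\ge\frac{0.99\,(C'-1)-16.125}{\frac43C'+2}.$$
The right side has the form $\frac{0.99C'-b}{\frac43C'+2}$ with $b>0$, so it increases with $C'$. We have $C'\ge40$, and at $C'=40$ it is at least $22.48/55.34>0.4$.

**Step 2: a lower bound for the demand.** Average Lemma 6, using $2A+1\le82\lambda+1\le83\lambda$:
$$\bar n\ge\frac25\cdot\frac49\cdot\frac\kappa{83\lambda}=\frac8{3735}\,\kappa\,\varepsilon.$$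

**Step 3: the logarithm wins.** We have $e^{-2}(1-e^{-1})>0.0855$ and $\sum_{x=i+1}^A\frac1x\ge\ln\frac{A+1}{i+1}$. Also $A+1>40\lambda$ and $i+1\le2i\le2\lambda/\Lambda$, so $\ln\frac{A+1}{i+1}\ge\ln(20\Lambda)>6200$. Hence $\kappa>0.0855\cdot6200>530$ and
$$\bar n>\frac{8\cdot530}{3735}\,\varepsilon>1.13\,\varepsilon>\tfrac98\,\varepsilon,$$
which contradicts (4). This proves Proposition 2, and by Section 5 it proves Theorem 1. In particular, $E[W^{FF}(L_n)]=\Theta(n)$ for $j=492\lceil e^{6200}\rceil$ and $k=246(j+1)$, a pair with $\sqrt k<j<k-2$. $\blacksquare$
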